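# Tameness of the automorphisms of $k\{x,y\}$ over a field with one derivation

## 1. One variable: the automorphisms of $k\{y\}$

Throughout, $k$ is a field of characteristic $0$ with one derivation $\delta$, that is, an additive map $\delta:k\to k$ with $\delta(ab)=\delta(a)b+a\delta(b)$. Examples are $\mathbb Q(t)$ with $\delta=d/dt$, and any field of characteristic $0$ with $\delta=0$. Both kinds are allowed.

**Definition (differential polynomials).** $R=k\{x,y\}$ is the polynomial ring over $k$ in the infinitely many variables
$$x_0=x,\ x_1,\ x_2,\dots,\qquad y_0=y,\ y_1,\ y_2,\dots,$$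
with $\delta$ extended to $R$ by additivity, the Leibniz rule, $\delta(x_i)=x_{i+1}$ and $\delta(y_i)=y_{i+1}$. So $x_i=\delta^ix$ and $y_i=\delta^iy$. Inside $R$ we have $k\{x\}=k[x_0,x_1,\dots]$ and $k\{y\}=k[y_0,y_1,\dots]$. For $u\in R$ we write $k\{u\}=k[u,\delta u,\delta^2u,\dots]$.

For example, over $\mathbb Q(t)$ we have $\delta(t\,y_1^2)=y_1^2+2t\,y_1y_2$. The map $\delta$ need not be $k$-linear, but it is a derivation of the ring $R$.

An automorphism of $k\{y\}$ or of $k\{x,y\}$ means a $k$-algebra automorphism that commutes with $\delta$. Such a map $\varphi$ is determined by the images of the variables, because $\varphi(y_i)=\delta^i\varphi(y)$.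

Begin with one variable. For $\alpha\in k^*$ and $\beta\in k$ the map $y\mapsto\alpha y+\beta$ is an automorphism of $k\{y\}$, with inverse $y\mapsto\alpha^{-1}(y-\beta)$. Is there any other? For instance, can $y\mapsto y+y_1$ be inverted? To answer, we follow the highest derivative that occurs.

**Definition (order).** Write $\partial_i=\partial/\partial x_i$. For $h\in R$ let $\operatorname{ord}h=\max\{i:\partial_ih\neq0\}$, and $\operatorname{ord}h=-\infty$ if $h\in k\{y\}$. We use $-\infty<0$. The order in $y$ is defined in the same way with $\partial/\partial y_i$.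

For example, $\operatorname{ord}(y_5+x_1x_2)=2$ and $\operatorname{ord}(y_5^3)=-\infty$, while the order of $y_5^3$ in $y$ is $5$. The order $\operatorname{ord}$ without further words always refers to $x$.

**Fact (1).** We have $[\partial_{i+1},\delta]=\partial_i$ for $i\ge0$, and $[\partial_0,\delta]=0$. Consequently, if $\operatorname{ord}h=i\ge0$, then for all $j\ge0$
$$\operatorname{ord}\delta^jh=i+j,\qquad \partial_{i+j}(\delta^jh)=\partial_ih.\tag{1}$$
The same holds with $y$ in place of $x$.

*Proof.* A commutator of two derivations is a derivation, so both sides of each identity are derivations of $R$. They vanish on $k$, since $\partial_i$ kills $k$ and $\delta$ maps $k$ to $k$. On $x_j$, we get $[\partial_{i+1},\delta]x_j=\partial_{i+1}x_{j+1}-\delta(\partial_{i+1}x_j)$. The last term is $\delta$ of $0$ or $1$, hence $0$, so the result is $1$ if $j=i$ and $0$ otherwise, which is $\partial_ix_j$. Similarly $[\partial_0,\delta]x_j=\partial_0x_{j+1}-0=0$. On $y_j$ everything is $0$. Derivations that agree on $k$ and on all variables are equal.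

Now let $\operatorname{ord}h=i\ge 0$ and $l\ge i+1$. Then $\partial_l(\delta h)=\delta(\partial_lh)+\partial_{l-1}h=\partial_{l-1}h$. This is $0$ for $l>i+1$ and is $\partial_ih\ne0$ for $l=i+1$. So $\operatorname{ord}\delta h=i+1$ and $\partial_{i+1}(\delta h)=\partial_ih$. Induct on $j$. $\square$

In words: differentiating raises the order by one, and the coefficient $\partial_ih$ at the top does not change.

**Lemma 0.** If $u\in k\{y\}$ and $y\in k\{u\}$, then $u=\alpha y+\beta$ with $\alpha\in k^*$, $\beta\in k$. In particular the automorphisms of $k\{y\}$ are exactly the maps $y\mapsto\alpha y+\beta$ with $\alpha\in k^*$, $\beta\in k$.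

*Proof.* Since $y\in k\{u\}$, we have $u\notin k$. Let $s\ge0$ be the order of $u$ in $y$, and put $u_i=\delta^iu$. By (1) for $y$, $u_i$ has order $s+i$ in $y$, so the $u_i$ are algebraically independent: in a polynomial $P(u_0,\dots,u_t)$ that really involves $u_t$, the derivative of $P$ with respect to $u_t$ may be taken nonzero at $(u_0,\dots,u_t)$ by choosing a relation of least degree, and then $\partial/\partial y_{s+t}$ of the relation $P=0$ gives $P_{u_t}\cdot\partial u/\partial y_s=0$, which is impossible. Write $y=H(u_0,\dots,u_t)$ with $H_{u_t}\neq0$. Only $u_t$ among $u_0,\dots,u_t$ involves $y_{s+t}$, so the chain rule and (1) give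
$$\frac{\partial y}{\partial y_{s+t}}=H_{u_t}\,\frac{\partial u}{\partial y_s}\neq0 .$$
The left side is nonzero only if $s+t=0$. Hence $u\in k[y]$ and $y\in k[u]$. Comparing degrees in $y$, $u$ has degree $1$. $\square$

So $y\mapsto y+y_1$ is not invertible, and one variable has no surprises. The proof consisted of differentiating one equation in its top variable and observing that *exactly one term survives*. What changes with a second variable?

## 2. Elementary moves in two variables and the question of tameness

In two variables there are many more automorphisms. For $f\in k\{y\}$, the map $x\mapsto x+f$, $y\mapsto y$ has the inverse $x\mapsto x-f$, $y\mapsto y$. We write $\varphi=(\varphi(x),\varphi(y))$.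

**Definition (elementary, tame, wild).** An automorphism is elementary if it is $(\alpha x+f,\,y)$ with $\alpha\in k^*$, $f\in k\{y\}$, or $(x,\,\beta y+g)$ with $\beta\in k^*$, $g\in k\{x\}$. It is tame if it lies in the group generated by the elementary ones, and wild otherwise.

If $\varphi=(u,v)$ and $\tau$ is an automorphism, then
$$\varphi\circ\tau=\bigl(\tau(x)|_{x\to u,\,y\to v},\ \tau(y)|_{x\to u,\,y\to v}\bigr),\tag{2}$$
where the substitution also sends $x_i\to\delta^iu$ and $y_i\to\delta^iv$. Thus composing on the right with $(x,y-g)$ replaces $(u,v)$ by $(u,\,v-g(u,\delta u,\dots))$. If $\tau$ is tame, then $\varphi$ is tame if and only if $\varphi\circ\tau$ is, because $\varphi=(\varphi\circ\tau)\circ\tau^{-1}$.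

The swap is tame. Reading from left to right with (2), the pairs go $(x,y)\to(x+y,y)\to(x+y,-x)\to(y,-x)\to(y,x)$, so
$$(y,x)=(x+y,\,y)\circ(x,\,y-x)\circ(x+y,\,y)\circ(x,\,-y).$$
In general, $GL_2(k)$ is generated by diagonal matrices and transvections, so all linear automorphisms are tame.

**A running example.** Put
$$u=y+x^2,\qquad v=x+u\,\delta u .\tag{3}$$
Then $(u,v)=(y,x)\circ(x+y^2,\,y)\circ(x,\,y+x\,x_1)$, since the first two factors give $(y+x^2,x)$ and the third adds $u\,\delta u$ to the second entry. So (3) is tame. Handed only the pair (3), how would one find the factors, and would one always succeed?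

The definitions make sense for a finite set $\Delta$ of commuting derivations, and the following is known background. For $|\Delta|=0$ we have $k\{x,y\}=k[x,y]$, and every automorphism is tame (Jung, van der Kulk). For $|\Delta|\ge2$ there are wild automorphisms. The question treated here concerns $|\Delta|=1$ and is taken from the paper "Tame And Wild Automorphisms Of Differential Polynomial Algebras Of Rank 2": is every automorphism tame, and does the answer depend on $k$?

**Theorem 5.** Let $k$ be any differential field of characteristic $0$ with one derivation. Every automorphism of $k\{x,y\}$ is tame.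

The derivation may be zero on $k$, and there is no dependence on $k$. The proof lowers orders in $x$ by tame moves until one coordinate has no $x$ in it at all. We do this last case first, because the method of Lemma 0 still works there.

Notation for all that follows: $\varphi=(u,v)$ is an automorphism, $u_i=\delta^iu$, $v_i=\delta^iv$. Since $\varphi$ is an automorphism with $x_i\mapsto u_i$, $y_i\mapsto v_i$, the ring $R$ is a polynomial ring in two ways,
$$R=k[x_i,y_i\mid i\ge0]=k[u_i,v_i\mid i\ge0].$$
For $h\in R$, the symbols $h_{u_i},h_{v_i}$ denote partial derivatives in the second system. For any $k$-derivation $E$ of $R$, the chain rule says $E(h)=\sum_ih_{u_i}E(u_i)+\sum_ih_{v_i}E(v_i)$. We will apply it with $E=\partial_N$.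

## 3. Automorphisms with one coordinate free of $x$

**Lemma 1.** If $\varphi=(u,v)$ is an automorphism and $u\in k\{y\}$, then $u=\alpha y+\beta$ and $v=\gamma x+h$ with $\alpha,\gamma\in k^*$, $\beta\in k$, $h\in k\{y\}$. In particular $\varphi$ is tame.

*Proof.* Put $n=\operatorname{ord}v$. Then $n\ge0$, since otherwise all $u_i,v_i$ lie in $k\{y\}$ and $R\subseteq k\{y\}$.

**Step 1.** *To show $y\in k\{u\}$, so that Lemma 0 applies.* Write $y=H$ as a polynomial in the $u_i,v_i$. Suppose $H$ involves some $v_i$, and let $j$ be maximal with $H_{v_j}\ne0$. All $u_i$ lie in $k\{y\}$, and $v_i$ has order $n+i$ by (1). So among the variables occurring, only $v_j$ involves $x_{n+j}$, and $\partial_{n+j}v_j=\partial_nv$. The chain rule gives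
$$0=\partial_{n+j}y=H_{v_j}\,\partial_nv\neq0,$$
a contradiction. Hence $y\in k\{u\}$.

**Step 2.** *To determine $u$.* By Lemma 0, $u=\alpha y+\beta$ with $\alpha\in k^*$, $\beta\in k$. In particular $k\{u\}=k\{y\}$.

**Step 3.** *To determine $v$, by the same argument with coefficients in $k\{y\}$.* Now $R=k\{y\}[x_i\mid i\ge0]=k\{y\}[v_i\mid i\ge0]$, both polynomial rings over $k\{y\}$. Since $x\notin k\{y\}$, we may write $x=H(v_0,\dots,v_j)$ over $k\{y\}$ with $H_{v_j}\neq0$. As $\partial_{n+j}$ kills $k\{y\}$ and $v_0,\dots,v_{j-1}$, we get $\partial_{n+j}x=H_{v_j}\,\partial_nv\ne0$, so $n+j=0$. Thus $v\in k\{y\}[x]$ and $x\in k\{y\}[v]$. Degrees in $x$ over the domain $k\{y\}$ multiply under substitution, so $v=\gamma x+h$ and $x=cv+c'$ with $\gamma,h,c,c'\in k\{y\}$. Comparing coefficients of $x$, $c\gamma=1$. The units of $k\{y\}$ are $k^*$, so $\gamma\in k^*$.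

**Step 4.** *To factor $\varphi$.* By (2),
$$\varphi\circ(y,x)=(\gamma x+h,\ \alpha y+\beta)=(\gamma x+h,\,y)\circ(x,\,\alpha y+\beta),$$
a product of elementary automorphisms. Since $(y,x)$ is tame, so is $\varphi$. $\square$

*Example.* The pair $(x+y_1,\ y+x_1)$ is not an automorphism. If it were, then subtracting the derivative of the first entry from the second would give the automorphism $(x+y_1,\,y-y_2)$, and after a swap Lemma 1 would make $y-y_2$ of the form $\alpha y+\beta$.

## 4. Two top terms that can cancel

Now let both orders be nonnegative: $m=\operatorname{ord}u\ge0$, $n=\operatorname{ord}v\geq 0$, and after a swap $d:=n-m\ge0$. Put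
$$U=\partial_mu\neq0,\qquad V=\partial_nv\ne0 .$$
These are the derivatives at the top, and by (1) they are also the top derivatives of all $u_j$ and $v_j$.

Suppose $m<n$. The obvious plan is to lower the order of $v$ by subtracting a polynomial in the $u_j$. The elements $u_0,\dots,u_d$ have orders $m,\dots,n$, so for $S\in k[x_0,\dots,x_d]$ we have $\partial_nS(u_0,\dots,u_d)=S_{x_d}(u_0,\dots,u_d)\,U$. The plan works precisely if $V=b(u_0,\dots,u_d)\,U$ for some polynomial $b$; then one integrates $b$ with respect to its last variable.

In the running example (3), $m=0$, $n=1$, $U=2x$ and $V=u\cdot2x$, so $b=x_0$. We take $S=x_0x_1$, and $v-u\,u_1=x$ has order $0$.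

For a pair that is not an automorphism, there need be no such $b$. Take $u=x$, $v=y+y\,x_1$: then $U=1$ and $V=y$, which is not a polynomial in $x,x_1$. (This pair is not an automorphism by Lemma 1 with $x$ and $y$ exchanged: $v$ would be $\gamma y+h$ with $\gamma\in k^*$, $h\in k\{x\}$, but the coefficient of $y$ is $1+x_1$.) So invertibility must be used.

The sensible way to use it is the way we used it twice already. Write $y=H$ as a polynomial in the $u_i,v_i$, and let $N$ be the largest order of the variables occurring in $H$. Only $u_{N-m}$ and, if $N\ge n$, $v_{N-n}$ have order $N$. Apply $\partial_N$. If $N<n$, we get $0=H_{u_{N-m}}U\ne0$, which is absurd. So $N\ge n$ and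
$$0=\partial_Ny=H_{u_{N-m}}\,U+H_{v_{N-n}}\,V .\tag{4}$$
Here the argument stops. In Lemma 1 one term survived and gave a contradiction. In (4) two terms survive, and they can cancel. In the running example, $y=u_0-(v_0-u_0u_1)^2$, $N=1$, $H_{u_1}=2xu$, $H_{v_0}=-2x$, and (4) reads $2xu\cdot2x-2x\cdot2xu=0$.

What (4) does tell us is that $V/U$ is a *rational* function of the $u_i,v_i$. We have no bound on which variables it involves, and no reason for it to be a polynomial. It need not be one in general. Start from $w=y+x_1$ and the automorphism $(w,\,x+w^2)$, and put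
$$v=x+w^2,\qquad u=w+v^2 .\tag{5}$$
Then $(u,v)$ is a tame automorphism with $m=n=1$, $V=2w$ and $U=1+4vw$. These are coprime, and neither is constant, so neither of $U,V$ divides the other.

## 5. The reduced fraction $V/U$ and a locally nilpotent derivation

The way past (4) is to differentiate not $x$ or $y$ but *the reduced numerator and denominator of $V/U$ themselves*. They divide $V$ and $U$, so they have low order and are killed by high $\partial_N$. Coprimality turns the cancellation into a divisibility, and the divisibility is impossible for reasons of degree.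

We need two elementary remarks on divisibility. The ring $R$, a polynomial ring over a field, is a UFD with $R^*=k^*$: each element lies in a polynomial ring in finitely many variables, and factors of it lie there too. In particular greatest common divisors exist.

**Fact (2).** If $0\neq h\in R$ has $\operatorname{ord}h\le m$ with $m\ge 0$, and $c\mid h$, then $\operatorname{ord}c\le m$. If $t$ is one of the variables of one of the two systems $(x_i,y_i)$, $(u_i,v_i)$, and $c$ divides $c_t:=\partial c/\partial t$, then $c_t=0$.

*Proof.* For $j>m$ the degree in $x_j$ is additive on products and is $0$ for $h$, hence $0$ for $c$. If $c_t\ne0$, its degree in $t$ is smaller than that of $c$, so $c$ cannot divide it. $\square$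

**Definition (locally nilpotent derivation).** A $k$-derivation $D$ of a $k$-algebra $A$ is locally nilpotent if for each $h\in A$ there is $N$ with $D^N(h)=0$. On $k[x,y]$, the derivation with $D(x)=y$, $D(y)=0$ is locally nilpotent. The derivation with $D(x)=x$, $D(y)=0$ is not, since $D^N(x)=x$.

Write
$$U=ae,\qquad V=be,\qquad a,b,e\in R\setminus\{0\},\quad\gcd(a,b)=1 .\tag{6}$$
Since $\operatorname{ord}U\le m$ and $\operatorname{ord}V\le n$, Fact (2) gives $\operatorname{ord}a\le m$ and $\operatorname{ord}b\le n$.

**Lemma 2.** Let $m,n\ge0$ and $d=n-m\ge0$.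

(i) $a,b\in A:=k[u_0,\dots,u_d,v_0]$.

(ii) Let $D$ be the $k$-derivation of $A$ with $D(u_j)=0$ for $j<d$, $D(u_d)=a$, $D(v_0)=b$. Then $\partial_nh=e\,D(h)$ for all $h\in A$, and $D$ is locally nilpotent.

*Proof.* **Step 1.** *To confine $a$ and $b$ to $A$.* Let $i\ge0$ be minimal with $a,b\in k[u_0,\dots,u_{d+i},v_0,\dots,v_i]$; such $i$ exists since $R=k[u_j,v_j\mid j\geq 0]$. Suppose $i\ge1$. By (1), $\operatorname{ord}u_j=m+j$ and $\operatorname{ord}v_j=n+j$. So among these variables only $u_{d+i}$ and $v_i$ involve $x_{n+i}$, and
$$\partial_{n+i}u_{d+i}=U=ea,\qquad\partial_{n+i}v_i=V=eb .$$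
Since $\operatorname{ord}a,\operatorname{ord}b\le n<n+i$, we have $\partial_{n+i}a=\partial_{n+i}b=0$. The chain rule gives, after division by $e$,
$$a_{u_{d+i}}\,a+a_{v_i}\,b=0,\qquad b_{u_{d+i}}\,a+b_{v_i}\,b=0 .\tag{7}$$
In the first equation $a$ divides $a_{v_i}b$ and is coprime to $b$, so $a\mid a_{v_i}$. By Fact (2), $a_{v_i}=0$, and then $a_{u_{d+i}}=0$. In the second equation $b$ divides $b_{u_{d+i}}a$, so $b\mid b_{u_{d+i}}$, hence $b_{u_{d+i}}=0$, and then $b_{v_i}=0$. In characteristic $0$ this says that neither $a$ nor $b$ involves $u_{d+i}$ or $v_i$, against the minimality of $i$. So $i=0$, which is (i).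

**Step 2.** *To recognize $\partial_n$ on $A$.* By (i), $D$ maps $A$ to $A$. By (1), $\partial_nu_j=0$ for $j<d$, $\partial_nu_d=U=ea$ and $\partial_nv_0=V=eb$. So the $k$-derivations $\partial_n$ and $eD$ from $A$ to $R$ agree on the generators of $A$, hence on $A$.

**Step 3.** *To show local nilpotency.* Let $\deg$ be the degree in $x_n$ on $R$. If $h\in A$ and $D(h)\neq0$, then
$$\deg D(h)\le\deg e+\deg D(h)=\deg\partial_nh\le\deg h-1 .$$
So each application of $D$ strictly lowers a nonnegative integer as long as the result is nonzero. As $D(A)\subseteq A$, we may iterate, and some $D^N(h)$ is $0$. $\square$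

*Examples.* For the running example (3), $a=1$, $b=u_0$, $e=2x$, $A=k[u_0,u_1,v_0]$, and $D(u_0)=0$, $D(u_1)=1$, $D(v_0)=u_0$. For (5), $w=u-v^2$, so $a=1+4v(u-v^2)$ and $b=2(u-v^2)$ indeed lie in $A=k[u,v]$, with $e=1$.

## 6. Unequal orders: the quotient $V/U$ is a polynomial in $u_0,\dots,u_d$

**Proposition 3 ($0\le m<n$).** With the above notation and $d\ge1$, there is $S\in k[x_0,\dots,x_d]$ with $\operatorname{ord}\bigl(v-S(u_0,\dots,u_d)\bigr)<n$.

*Proof.* By Section 4 we need $V=b(u_0,\dots,u_d)U$, so we must show that the denominator $a$ is constant and that $b$ does not involve $v_0$.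

**Step 1.** *To show $a\in k[u_0,\dots,u_{d-1}]$, using the gap $m<n$.* Since $\operatorname{ord}a\le m<n$, Lemma 2 gives $0=\partial_na=e\,D(a)$, that is,
$$a\,a_{u_d}+b\,a_{v_0}=0 .$$
So $a\mid a_{v_0}$ by coprimality, $a_{v_0}=0$ by Fact (2), and then $a_{u_d}=0$.

**Step 2.** *To show $a\in k^*$.* Suppose not. Let $\varepsilon$ be maximal with $a_{u_\varepsilon}\neq0$. Among $u_0,\dots,u_\varepsilon$ only $u_\varepsilon$ involves $x_{m+\varepsilon}$, so $\partial_{m+\varepsilon}a=a_{u_\varepsilon}U\ne0$. Hence $m+\varepsilon\le\operatorname{ord}a\le m$ and $\varepsilon=0$. So $a$ is a nonconstant polynomial in $u$ over $k$. Since $\deg_{x_m}u\ge1$, we get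
$$\deg_{x_m}a\ge\deg_{x_m}u>\deg_{x_m}U .$$
But $a$ divides $U\neq0$, a contradiction. So $a\in k^*$. Replacing $(a,b,e)$ by $(1,\,a^{-1}b,\,ae)$, we may assume $a=1$. Then $e=U$, $V=bU$, and $D(u_d)=1$, $D(v_0)=b$.

**Step 3.** *To show $b\in k[u_0,\dots,u_d]$, using local nilpotency.* Put $P=k[u_0,\dots,u_d]$, so $A=P[v_0]$ and $D(c)=c_{u_d}\in P$ for $c\in P$. Let $s=\deg_{v_0}b$, and let $b_s\in P\setminus\{0\}$ be the coefficient of $v_0^s$ in $b$. The simplest instances of what we must exclude are $D(v_0)=v_0^2$ and $D(v_0)=v_0$, where $D^N(v_0)$ never vanishes.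

Suppose $s\ge2$. Let $h=\sum_{j\le t}c_jv_0^j$ with $c_j\in P$, $t\ge1$, $c_t\ne0$. Then
$$D(h)=\sum_j(c_j)_{u_d}v_0^j+\sum_jj\,c_jv_0^{j-1}b .$$
The first sum has $v_0$-degree at most $t<t+s-1$. In the second sum the coefficient of $v_0^{t+s-1}$ is $t\,c_tb_s\ne0$, and nothing of higher degree occurs. So $\deg_{v_0}D(h)=t+s-1>t$. Starting from $h=v_0$, we get $D^N(v_0)\ne0$ for all $N$, contradicting Lemma 2(ii).

Suppose $s=1$, so $b=b_1v_0+b_0$ with $b_0,b_1\in P$, $b_1\ne0$. For $h=cv_0+c'$ with $c,c'\in P$ and $c\ne0$,
$$D(h)=(c_{u_d}+cb_1)\,v_0+\bigl(cb_0+c'_{u_d}\bigr).$$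
Here $\deg_{u_d}(cb_1)\ge\deg_{u_d}c$, while $c_{u_d}$ is zero or of smaller $u_d$-degree than $c$. So $c_{u_d}+cb_1\ne0$, and $D(h)$ again has $v_0$-degree $1$. Starting from $h=v_0$, all $D^N(v_0)$ have $v_0$-degree $1$, again contradicting Lemma 2(ii). Hence $s=0$.

**Step 4.** *To lower the order of $v$.* Now $b$ is a polynomial in $u_0,\dots,u_d$. Since $\operatorname{char}k=0$, there is $S\in k[x_0,\dots,x_d]$ with $S_{x_d}(u_0,\dots,u_d)=b$. Then $\operatorname{ord}S(u_0,\dots,u_d)\le n$ and
$$\partial_nS(u_0,\dots,u_d)=e\,D\bigl(S(u_0,\dots,u_d)\bigr)=e\,b=V=\partial_nv .$$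
So $v-S(u_0,\dots,u_d)$ has order at most $n$ and is killed by $\partial_n$; its order is less than $n$. $\square$

## 7. Equal orders: a locally nilpotent derivation of $k[u,v]$

If $m=n$, Step 1 above fails, since $\operatorname{ord}a\le n$ no longer gives $\partial_na=0$. Example (5) shows that $a$ and $b$ can then both be nonconstant. But now $A=k[u,v]$ is a polynomial ring in two variables, and two classical theorems apply.

**Theorem (Rentschler).** If $k$ is a field of characteristic $0$ and $D$ is a locally nilpotent derivation of $k[x,y]$, there are $p,q$ with $k[p,q]=k[x,y]$ and $D(p)=0$, $D(q)\in k[p]$.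

The reference is Rentschler, C. R. Acad. Sci. Paris 267 (1968), 384–387; see also Freudenburg, *Algebraic Theory of Locally Nilpotent Derivations*, Ch. 4. As an illustration, take (5), where $D(u)=1+4v(u-v^2)$ and $D(v)=2(u-v^2)$. Put $q=u-v^2$ and $p=v-q^2$. Then $k[p,q]=k[u,v]$, and
$$D(q)=1+4vq-2v\cdot2q=1,\qquad D(p)=2q-2q\cdot1=0 .$$
In the original variables $q=w$ and $p=x$.

**Theorem (Jung–van der Kulk).** All automorphisms of $k[x,y]$ are tame.

**Proposition 4 ($m=n\ge0$).** There is a tame automorphism $\tau=(\tau_1,\tau_2)$ with $\tau_1,\tau_2\in k[x,y]$ such that $\varphi\circ\tau=(p,q)$ satisfies $\operatorname{ord}p<n$, $\operatorname{ord}q\le n$.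

*Proof.* **Step 1.** *To find $p$ and $q$.* Here $d=0$ and $A=k[u,v]$, a polynomial ring, with the locally nilpotent derivation $D$ of Lemma 2. By Rentschler's theorem there are $p,q$ with $k[p,q]=k[u,v]$ and $D(p)=0$. Write $p=\tau_1(u,v)$, $q=\tau_2(u,v)$ with $\tau_1,\tau_2\in k[x,y]$.

**Step 2.** *To see that $\tau=(\tau_1,\tau_2)$ is tame.* Since $u,v$ are algebraically independent, $k[\tau_1,\tau_2]=k[x,y]$. So $x\mapsto\tau_1$, $y\mapsto\tau_2$ is a surjective endomorphism of $k[x,y]$; it is injective because $\tau_1,\tau_2$ generate a field of transcendence degree $2$. Hence it is an automorphism, and by Jung–van der Kulk a product of elementary automorphisms of $k[x,y]$. Each of these, say $(\alpha x+f(y),y)$, is also an elementary automorphism of $k\{x,y\}$ once it is extended to commute with $\delta$. The product of the extensions has the pair $(\tau_1,\tau_2)$, because compositions of such pairs are computed by the same substitution (2). So $\tau$ is a tame automorphism of $k\{x,y\}$, and $\varphi\circ\tau=(p,q)$.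

**Step 3.** *To check the orders.* Since $p,q\in k[u,v]$, both have order at most $n$. Moreover $\partial_np=e\,D(p)=0$, so $\operatorname{ord}p<n$. (For $n=0$ this means $p\in k\{y\}$.) $\square$

## 8. Induction on the total order

*Proof of Theorem 5.* For $h\in R$ put $\nu(h)=\operatorname{ord}h+1$ if $\operatorname{ord} h\ge0$, and $\nu(h)=0$ if $h\in k\{y\}$. For $\varphi=(u,v)$ let $\nu(\varphi)=\nu(u)+\nu(v)$, a nonnegative integer. We use induction on $\nu(\varphi)$. Composing on the right with the tame automorphism $(y,x)$ exchanges $u$ and $v$ and does not change $\nu(\varphi)$, so we may assume $\operatorname{ord}u\le\operatorname{ord}v$.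

**Case $u\in k\{y\}$.** Then $\varphi$ is tame by Lemma 1. This includes $\nu(\varphi)=0$, which in fact does not occur, since by Lemma 1 the other entry has order $0$.

**Case $0\le\operatorname{ord}u<\operatorname{ord}v$.** Take $S$ from Proposition 3. The automorphism $\sigma=(x,\,y-S(x_0,\dots,x_d))$ is elementary, and
$$\varphi\circ\sigma=\bigl(u,\ v-S(u_0,\dots,u_d)\bigr)$$
has smaller $\nu$. By induction it is tame, hence so is $\varphi$.

**Case $0\le\operatorname{ord}u=\operatorname{ord}v$.** Take the tame $\tau$ from Proposition 4. Then $\varphi\circ\tau=(p,q)$ has $\nu(p)<\nu(u)$ and $\nu(q)\le\nu(v)$, so smaller $\nu$. By induction it is tame, hence so is $\varphi$. $\blacksquare$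

Let us run this on the pair (3), where $\nu=1+2=3$. Unequal orders: $S=x_0x_1$ leads to $(y+x^2,\,x)$, with $\nu=2$. Equal orders $m=n=0$: now $U=2x$ and $V=1$, and with $(u,v)=(y+x^2,x)$ we have $D(u)=2v$, $D(v)=1$. So $p=u-v^2=y$, $q=v=x$, and $\tau=(x-y^2,\,y)$ leads to $(y,x)$, with $\nu=1$, which is covered by Lemma 1. In total $\varphi\circ(x,\,y-x\,x_1)\circ(x-y^2,\,y)=(y,x)$, which recovers the factorization given with (3).

## 9. Uniqueness of the reduction, the amalgam, and finite subgroups

**Definition (the subgroups $A$, $B$, $C$).** From here on $A$ denotes the affine group of all $(a_{11}x+a_{12}y+b_1,\ a_{21}x+a_{22}y+b_2)$ with $a_{ij},b_i\in k$, $a_{11}a_{22}-a_{12}a_{21}\ne0$. The triangular group $B$ consists of all $(\alpha x+f,\ \beta y+c)$ with $\alpha,\beta\in k^*$, $c\in k$, $f\in k\{y\}$. Put $C=A\cap B$.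

The known background here is that, for every finite set of commuting derivations, the tame automorphism group of $k\{x,y\}$ is the amalgamated free product $A*_CB$ (with $A$, $B$ defined analogously). This means that $A$ and $B$ generate the group, and that an element outside $C$ is a product of factors taken alternately from $A\setminus C$ and $B\setminus C$ (or a single such factor), where the number of factors depends only on the element and is called its length, and no product of two or more alternating factors lies in $A$ or in $B$. Elements of $C$ have length $0$. For example $(y,x)\in A\setminus C$ and $(x+y^2,y)\in B\setminus C$, so $(y+x^2,\,x)=(y,x)\circ(x+y^2,\,y)$ has length $2$.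

**Theorem 6.** Let $\operatorname{char}k=0$.

1. *(Reduction.)* Let $|\Delta|=1$ and let $\varphi=(u,v)$ be an automorphism with $0\le m=\operatorname{ord}u<n=\operatorname{ord}v$, $d=n-m$. Then $\partial v/\partial x_n=b(u_0,\dots,u_d)\,\partial u/\partial x_m$ for a unique $b\in k[x_0,\dots,x_d]$. An $S\in k[x_0,\dots,x_d]$ satisfies $\operatorname{ord}(v-S(u_0,\dots,u_d))<n$ if and only if $S_{x_d}=b$. So $S$ exists and is unique up to adding an element of $k[x_0,\dots,x_{d-1}]$. Together with Lemma 1 and Proposition 4 this gives a decomposition procedure into elementary automorphisms.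
2. *(Structure.)* For $|\Delta|=1$, $\operatorname{Aut}k\{x,y\}=A*_CB$ with $C=A\cap B$.
3. *(Exact range.)* For a differential field $k$ of characteristic $0$ with finite commuting $\Delta$: all automorphisms of $k\{x,y\}$ are tame if and only if $|\Delta|\le1$.
4. *(Finite subgroups.)* For $|\Delta|=1$, every finite subgroup of $\operatorname{Aut}k\{x,y\}$ is conjugate to a subgroup of $GL_2(k)$.

*Proof of 1.* **Step 1.** *To get existence and uniqueness of $b$.* Existence is Steps 2 and 3 of Proposition 3: there $a=1$, $e=U=\partial_mu$, and $V=be$ with $b$ a polynomial in $u_0,\dots,u_d$. Uniqueness holds because $\partial_mu\ne0$ in the domain $R$ and $u_0,\dots,u_d$ are algebraically independent.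

**Step 2.** *To characterize $S$.* For any $S\in k[x_0,\dots,x_d]$, the element $v-S(u_0,\dots,u_d)$ has order at most $n$, and since only $u_d$ among $u_0,\dots,u_d$ involves $x_n$,
$$\partial_n\bigl(v-S(u_0,\dots,u_d)\bigr)=(b-S_{x_d})(u_0,\dots,u_d)\;\partial_mu .$$
The order is less than $n$ if and only if this vanishes, that is, if and only if $S_{x_d}=b$. In characteristic $0$ this equation has a solution, and two solutions differ by a polynomial with zero derivative in $x_d$, that is, by an element of $k[x_0,\dots,x_{d-1}]$.

**Step 3.** *To get the procedure.* As in Section 8, subtract $S(u_0,\dots,u_d)$ when the orders differ, apply Proposition 4 when they agree, and stop at Lemma 1. $\square$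

*Proof of 2.* By Theorem 5 the tame group is all of $\operatorname{Aut}k\{x,y\}$; combine this with the quoted amalgam decomposition. $\square$

*Proof of 3.* For $|\Delta|=0$ use Jung–van der Kulk, for $|\Delta|=1$ Theorem 5, and for $|\Delta|\ge2$ the quoted existence of wild automorphisms. $\square$

*Proof of 4.* Let $H$ be a finite subgroup.

**Step 1.** *To move $H$ into $A$ or $B$.* We use Serre, *Trees*, I.4.3, Theorem 8: a subgroup of bounded length of an amalgam $A*_CB$ is conjugate into $A$ or $B$. A finite subgroup has bounded length, so by part 2 we may assume, after conjugation, $H\subset A$ or $H\subset B$. In both cases we use Maschke's theorem: in characteristic $0$, an invariant subspace of a finite-dimensional representation of a finite group has an invariant complement.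

**Step 2.** *To treat $H\subset A$, by finding a common fixed origin.* Automorphisms are $k$-linear, so $H$ acts $k$-linearly on $k\oplus kx\oplus ky$ and leaves $k$ invariant. By Maschke there is an invariant complement $W$ of $k$. It maps isomorphically to the quotient by $k$, so it is spanned by some $x+c$, $y+c'$ with $c,c'\in k$. Let $\psi=(x+c,\,y+c')$. For $g\in H$, the element $g(\psi(x))=g(x+c)$ is a $k$-linear combination of $x+c$ and $y+c'$. Applying $\psi^{-1}$, which sends $x+c\mapsto x$ and $y+c'\mapsto y$, we see that $\psi^{-1}g\psi(x)$ is a linear combination of $x,y$; likewise for $y$. So $\psi^{-1}H\psi\subset GL_2(k)$.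

**Step 3.** *To treat $H\subset B$, by averaging.* Every $g\in H$ has $g(y)\in k^*y+k$, so $H$ acts on $k\oplus ky$, and Maschke gives $\tilde y=y+c$ with $g(\tilde y)\in k^*\tilde y$ for all $g\in H$. Write $g(x)=\alpha_gx+f_g$ with $\alpha_g\in k^*$, $f_g\in k\{y\}$. Since automorphisms fix $k$ and $g$ maps $k\{y\}$ to itself,
$$(gg')(x)=\alpha_{g'}\bigl(\alpha_gx+f_g\bigr)+g(f_{g'}),$$
so $\alpha_{gg'}=\alpha_g\alpha_{g'}$. Put
$$\tilde x=|H|^{-1}\sum_{g\in H}\alpha_g^{-1}g(x).$$
Each summand $\alpha_g^{-1}g(x)$ is $x$ plus an element of $k\{y\}$, so $\tilde x=x+h$ with $h\in k\{y\}$. For $g'\in H$, since $g'$ fixes $k$ and $\alpha_g^{-1}=\alpha_{g'}\alpha_{g'g}^{-1}$,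
$$g'(\tilde x)=|H|^{-1}\sum_{g\in H}\alpha_g^{-1}(g'g)(x)=\alpha_{g'}\,|H|^{-1}\sum_{g\in H}\alpha_{g'g}^{-1}(g'g)(x)=\alpha_{g'}\tilde x .$$
Let $\psi=(\tilde x,\tilde y)=(x+h,\,y+c)\in B$. Then $\psi^{-1}g\psi(x)=\psi^{-1}(\alpha_g\tilde x)=\alpha_gx$, and similarly $\psi^{-1}g\psi(y)\in k^*y$. So $\psi^{-1}H\psi$ consists of diagonal automorphisms and lies in $GL_2(k)$. $\square$
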